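# A quotient of $C[0,\omega^\omega]$ that is an $\mathcal L_\infty$-space but not a Lindenstrauss space

## The main theorem and the words in it

Throughout, Banach spaces are real.

**Theorem 1.** There are compact metrizable spaces $K,T$, both homeomorphic to the ordinal interval $[0,\omega^\omega]$, and a continuous surjection $\pi:K\to T$ with finite fibres, such that
$$X:=C(K)/\pi^*C(T),\qquad \pi^*C(T)=\{r\circ\pi:\ r\in C(T)\},$$
satisfies:

1. $X$ is an $\mathcal L_\infty$-space and $X^*$ is isomorphic to $\ell_1$. By definition $X$ is a quotient of a $C$-space, by a subspace isometric to $C[0,\omega^\omega]$.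
2. $X$ is not isomorphic to a complemented subspace of any Lindenstrauss space. In particular, $X$ is not isomorphic to a Lindenstrauss space.

Let us unpack the terms.

**Definition ($C$-spaces and their quotients).** A $C$-space is a space $C(K)$ of continuous functions on a compact Hausdorff space $K$, with the supremum norm. A quotient of a $C$-space is a Banach space isomorphic to $C(K)/Y$ for some such $K$ and some closed subspace $Y\subseteq C(K)$.

**Definition ($\mathcal L_\infty$-space).** $X$ is an $\mathcal L_\infty$-space if there is $\lambda\ge1$ such that every finite-dimensional subspace of $X$ is contained in a finite-dimensional subspace $E$ with Banach–Mazur distance $d(E,\ell_\infty^{\dim E})\le\lambda$.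

**Definition (Lindenstrauss space).** A Lindenstrauss space is a Banach space $L$ whose dual is *isometric* to $L_1(\mu)$ for some measure $\mu$.

Every $C(K)$ is a Lindenstrauss space, because its dual, the space $M(K)$ of regular measures, is isometric to an $L_1(\mu)$; and $c_0$ is one, since $c_0^*=\ell_1$. Every Lindenstrauss space is an $\mathcal L_\infty$-space. Johnson and Zippin proved that every separable Lindenstrauss space is a quotient of $C[0,1]$. The question, taken from "Tesis Doctoral" (https://dehesa.unex.es/bitstream/10662/16305/1/TDUEX_2022_Salguero_Alarcon.pdf), goes in the other direction: if an $\mathcal L_\infty$-space is a quotient of a $C$-space, must it be isomorphic to a Lindenstrauss space? Theorem 1 says no, already for a separable space, and the proof is in ZFC.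

Part 1 says that $X^*$ is *isomorphic* to $\ell_1$, part 2 that $X$ is not isomorphic to any space with dual *isometric* to some $L_1(\mu)$. There is no conflict, since an isomorphism between the duals need not come from one between the spaces.

A space $X$ is isomorphic to a complemented subspace of $L$ exactly when there are operators $i:X\to L$ and $p:L\to X$ with $pi=\mathrm{id}_X$. (Given the complemented copy, let $i$ be the embedding and $p$ the projection followed by $i^{-1}$; conversely, $ip$ is a projection onto $i(X)$.) We then say that $\mathrm{id}_X$ factors through $L$ with constant $\|i\|\|p\|$.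

We use these textbook facts. The dual of $C(K)/Y$ is the annihilator of $Y$ in $M(K)$, with the restricted norm and the restricted weak$^*$ topology. Bounded sets in a dual space are relatively weak$^*$ compact (Alaoglu), and the dual norm is weak$^*$ lower semicontinuous. For a free ultrafilter $\mathcal U$ on $\mathbb N$, every bounded real sequence has a limit along $\mathcal U$, and so, by Alaoglu, does every bounded sequence in a dual space, in the weak$^*$ topology. These limits are linear, and for a bounded sequence $x_q$ in a dual space $\|\lim x_q\|\le\lim\|x_q\|$. **We fix $\mathcal U$ once and for all; $\lim$ always means the limit in $q$ along $\mathcal U$.**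

The Cantor–Bendixson derivatives of a compact space are $K^{(0)}=K$, $K^{(i+1)}=$ the non-isolated points of $K^{(i)}$, and $K^{(\omega)}=\bigcap_iK^{(i)}$. For $K=[0,\omega^2]$, the set $K^{(1)}$ consists of $\omega,\omega\cdot2,\omega\cdot3,\dots$ and $\omega^2$, and $K^{(2)}=\{\omega^2\}$. By the Mazurkiewicz–Sierpiński theorem, a countable compact Hausdorff space with $K^{(\omega)}$ a single point is homeomorphic to $[0,\omega^\omega]$.

## Collapsing one fibre: the spaces $\ell_\infty^k/\mathbb R\mathbf 1$

The simplest case of $C(K)/\pi^*C(T)$ has $T$ a single point and $K=[k]:=\{1,\dots,k\}$. Then $X=\ell_\infty^k/\mathbb R\mathbf 1$, and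
$$X^*=\ell_1^0(k):=\Big\{\nu\in\ell_1^k:\ \sum_\kappa\nu_\kappa=0\Big\}.$$
The unit ball of $\ell_1^0(k)$ is the convex hull of the points $\frac12(e_\kappa-e_{\kappa'})$, $\kappa\neq\kappa'$. For $k=3$ it is a hexagon, so $\ell_1^0(3)$ is not isometric to $\ell_1^2$, whose ball is a parallelogram. But it is not far from it. For every $k$,
$$\Big\|\sum_{\kappa\ge2}\alpha_\kappa(e_\kappa-e_1)\Big\|_1=\sum_{\kappa\ge2}|\alpha_\kappa|+\Big|\sum_{\kappa\ge2}\alpha_\kappa\Big|\in\Big[\sum|\alpha_\kappa|,\ 2\sum|\alpha_\kappa|\Big],\tag{1}$$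
so $\ell_1^0(k)$ is $2$-isomorphic to $\ell_1^{k-1}$. The constants in (1) are uniform in $k$, so every $\ell_1$-sum of spaces $\ell_1^0(k)$ is $2$-isomorphic to the $\ell_1$-sum of the $\ell_1^{k-1}$; dually, a finite $\ell_\infty$-sum of spaces $\ell_\infty^k/\mathbb R\mathbf 1$ is at Banach–Mazur distance at most $2$ from some $\ell_\infty^N$.

So one fibre never gives an obstruction. To get one, we let the fibres interact through limits, and measure the interaction by factorization constants.

## Trees of injections

Fix $n\in\mathbb N$ and integers $k_0>\dots>k_n\ge3$. Let $\Phi_j$ be the finite set of all injections $[k_{j+1}]\to[k_j]$, $0\le j<n$. The design is this: over a node of level $j$ sits a fibre with $k_j$ points. Each node has, for each $\varphi\in\Phi_j$, infinitely many children of type $\varphi$; these converge to the node, and their smaller fibres converge into the fibre of the node via $\varphi$.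

Let $\mathbf T$ be the countable set of sequences $t=((\varphi_0,q_0),\dots,(\varphi_{l-1},q_{l-1}))$ with $0\le l\le n$, $\varphi_j\in\Phi_j$, $q_j\in\mathbb N$. Put $|t|=l$ and order $\mathbf T$ by extension $\subseteq$. For $t\subseteq s$ let $\varphi_{s,t}:[k_{|s|}]\to[k_{|t|}]$ be the composition $\varphi_{|t|}\circ\cdots\circ\varphi_{|s|-1}$ of the entries of $s$ (the identity if $s=t$). Let
$$\mathbf K=\{(t,\kappa):t\in\mathbf T,\ \kappa\in[k_{|t|}]\},\qquad \pi(t,\kappa)=t,\qquad K_t=\pi^{-1}(t).$$
Order $\mathbf K$ by: $(t,\kappa)\le(s,\kappa')$ iff $t\subseteq s$ and $\varphi_{s,t}(\kappa')=\kappa$. The predecessors of a point (itself included) form a finite chain with exactly one element at each level up to its own.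

**Topology.** Identify $(s,\kappa)$ with the chain of its predecessors, a point of $\{0,1\}^{\mathbf K}$. This is injective, since $(s,\kappa)$ is the maximal element of its chain. The image is closed: let the chains of $(s_\alpha,\kappa_\alpha)$ converge to a set $C$.

* Each chain contains exactly one of the finitely many points $(\emptyset,\kappa)$, so $C$ does too.
* If a point is in $C$, it is eventually in the chains, hence so are its predecessors, and they belong to $C$.
* Any two elements of $C$ eventually lie in a common chain, so they are comparable.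

Thus $C$ is a nonempty chain, with at most $n+1$ elements, closed under predecessors, so it is the chain of its maximal element. Hence $\mathbf K$ is a countable compact metrizable space. Identify $t\in\mathbf T$ with $\{s:s\subseteq t\}\in\{0,1\}^{\mathbf T}$; limits of such sets contain $\emptyset$, are closed under initial segments and are chains, so $\mathbf T$ is compact metrizable as well. The sets
$$V_{t,\kappa}=\{(s,\kappa')\in\mathbf K:\ (t,\kappa)\le(s,\kappa')\},\qquad\{s\in\mathbf T:s\supseteq t\}$$
are clopen, being given by one coordinate; together with their complements they generate the topologies. The map $\pi$ is continuous, since $\pi^{-1}\{s:s\supseteq t\}=\bigcup_\kappa V_{t,\kappa}$ is a finite union.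

Write $t_q:=t^\frown(\varphi,q)$. Then, for $|t|<n$, $\varphi\in\Phi_{|t|}$, $\kappa'\in[k_{|t|+1}]$,
$$(t_q,\kappa')\longrightarrow(t,\varphi(\kappa'))\qquad(q\to\infty),\tag{2}$$
because the chain of $(t_q,\kappa')$ is the chain of $(t,\varphi(\kappa'))$ together with the one point $(t_q,\kappa')$, which changes with $q$. Likewise $t_q\to t$.

**Derivatives.** The set $\mathbf K^{(i)}$ consists of the points of level $\le n-i$. This is clear for $i=0$; suppose it holds for $i$. If $|t|=n-i$, then $V_{t,\kappa}$ meets $\mathbf K^{(i)}$ only in $(t,\kappa)$, which is therefore isolated in it. If $|t|<n-i$, choose $\varphi$ with $\varphi(1)=\kappa$; by (2), $(t,\kappa)$ is a limit of the points $(t_q,1)$ of level $|t|+1\le n-i$. The same holds for $\mathbf T$. So $\mathbf K^{(i)}$ and $\mathbf T^{(i)}$ are nonempty exactly for $i\le n$.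

**The space.** Let $\mathbf X=C(\mathbf K)/\pi^*C(\mathbf T)$. As $\mathbf K$ and $\mathbf T$ are countable, $M(\mathbf K)=\ell_1(\mathbf K)$ and
$$\mathbf X^*=\{\mu\in M(\mathbf K):\pi_*\mu=0\}=\{\mu\in\ell_1(\mathbf K):\ \mu(K_t)=0\ \ \forall t\in\mathbf T\},\tag{3}$$
with total variation norm and with the restriction of the weak$^*$ topology of $M(\mathbf K)$. So $\mathbf X^*$ is the $\ell_1$-sum over $t\in\mathbf T$ of the spaces $\ell_1^0(k_{|t|})$.

For $\nu\in\mathbb R^{k_{|t|}}$ write $\nu\otimes\delta_t=\sum_\kappa\nu_\kappa\delta_{(t,\kappa)}$. For $\nu\in\mathbb R^{k_{|t|+1}}$ and $\varphi\in\Phi_{|t|}$ let $\varphi\nu\in\mathbb R^{k_{|t|}}$ be the push-forward. By (2),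
$$\nu\otimes\delta_{t_q}\longrightarrow\varphi\nu\otimes\delta_t\quad\text{weak}^*.\tag{4}$$

## Norm-one projections onto sums of $\ell_\infty^k/\mathbb R\mathbf 1$

The purpose of this section is the $\mathcal L_\infty$ half of the theorem: $\mathbf X$ is well approximated by the harmless spaces of the one-fibre case, with constants independent of $n$ and the $k_j$.

**Lemma 2.** For every finite set $E\subset\mathbf X$ and $\varepsilon>0$ there is a projection $P$ on $\mathbf X$ with $\|P\|\le1$ and $\|Px-x\|<\varepsilon$ for $x\in E$, whose range is isometric to a finite $\ell_\infty$-sum of spaces $\ell_\infty^k/\mathbb R\mathbf 1$, $k\in\{k_0,\dots,k_n\}$.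

*Proof.* Let $F\subset\mathbf T$ be finite, nonempty and closed under initial segments. Let $\rho_F(t)$ be the largest initial segment of $t$ in $F$, and let $R_F(t,\kappa)=(\rho_F(t),\varphi_{t,\rho_F(t)}(\kappa))$. These are retractions onto $F$ and $\pi^{-1}(F)$. They are continuous: for $s\in F$, the set $R_F^{-1}(s,\kappa)$ is $V_{s,\kappa}$ minus the finitely many clopen sets $V_{s',\kappa'}$ with $s\subsetneq s'\in F$, and similarly for $\rho_F$. Also $\pi R_F=\rho_F\pi$. So $x\mapsto x\circ R_F$ is a norm-one projection on $C(\mathbf K)$ which maps $r\circ\pi$ to $(r\circ\rho_F)\circ\pi\in\pi^*C(\mathbf T)$. It therefore induces a projection $P_F$ on $\mathbf X$ with $\|P_F\|\le1$.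

*Range.* The map $x\mapsto([x|_{K_t}])_{t\in F}$ from $C(\mathbf K)$ to the $\ell_\infty$-sum of the spaces $\ell_\infty^{k_{|t|}}/\mathbb R\mathbf 1$, $t\in F$, has norm $\le1$ and kills $\pi^*C(\mathbf T)$, so it factors through $\mathbf X$. The range of $P_F$ consists of the classes of functions $x=x\circ R_F$. On it the map is onto, since every function $y$ on the finite set $\pi^{-1}(F)$ extends to $x=y\circ R_F$, which satisfies $x=x\circ R_F$. It is isometric there: if $x=x\circ R_F$ and $r\in\mathbb R^F$, then at a point $z\in\pi^{-1}(t)$ with $\rho_F(t)=s$ the function $x-r\circ\rho_F\circ\pi$ has the value $x(R_Fz)-r(s)$ with $R_Fz\in K_s$; choosing $r(s)$ optimally for each $s$ gives $\mathrm{dist}(x,\pi^*C(\mathbf T))\le\max_{s\in F}\mathrm{dist}(x|_{K_s},\mathbb R\mathbf 1)$.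

*Approximation.* If $s\in F$, then $1_{V_{s,\kappa}}\circ R_F=1_{V_{s,\kappa}}$: we have $t\supseteq s$ iff $\rho_F(t)\supseteq s$, and $\varphi_{t,s}=\varphi_{\rho_F(t),s}\circ\varphi_{t,\rho_F(t)}$. Two sets $V_{s,\kappa},V_{s',\kappa'}$ are disjoint or nested, because if they share a point, then $(s,\kappa)$ and $(s',\kappa')$ lie in the chain of that point and are comparable. So the linear span of the functions $1_{V_{s,\kappa}}$ is an algebra. It contains $1=\sum_\kappa1_{V_{\emptyset,\kappa}}$ and separates points, so by Stone–Weierstrass it is dense in $C(\mathbf K)$. Each element of the span is fixed by $x\mapsto x\circ R_F$ once $F$ is large, and $\|P_F\|\le1$; hence $P_F\to\mathrm{id}$ strongly along the directed family of the sets $F$. $\square$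

## Projections onto $\pi^*C(\mathbf T)$: norm between $1+n/2$ and $2n+1$

We now want to show that $\mathrm{id}_{\mathbf X}$ factors badly through Lindenstrauss spaces when $n$ is large. The most obvious factorization to try goes through $L=C(\mathbf K)$ with $p$ the quotient map. Then $i$ is a lifting, and $x-i[x]\in\pi^*C(\mathbf T)$, so $x-i[x]=(ux)\circ\pi$ for an operator $u:C(\mathbf K)\to C(\mathbf T)$ with $u(r\circ\pi)=r$. In this case everything can be done by hand.

Put $c_t=u^*\delta_t\in M(\mathbf K)$. Then $\pi_*c_t=\delta_t$, so $c_t$ **has mass $1$ on $K_t$**; and $t\mapsto c_t$ **is weak$^*$ continuous**, with $\|c_t\|\le\|u\|$. These two properties pull against each other. Suppose $c_t$ has a good part of its mass on points of $K_t$ outside $\varphi([k_{|t|+1}])$. The fibres $K_{t_q}$ collapse into $\varphi([k_{|t|+1}])$ as $q\to\infty$, so the mass of $c_{t_q}$ on its own fibre cannot produce that part: it must come from outside $K_{t_q}$, in addition to the part of $c_t$ already outside $K_t$. Here is the precise statement, with an error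 term for later use.

**Lemma 3 (growth).** Let $|t|<n$, $k'=k_{|t|+1}$, $\varphi\in\Phi_{|t|}$, $t_q=t^\frown(\varphi,q)$. Let $c\in M(\mathbf K)$, let $(c_q)$ be a bounded sequence in $M(\mathbf K)$, and suppose $\|\lim c_q-c\|\le\varepsilon$. If $c|_{K_t}=\alpha\otimes\delta_t$ and $\beta(\varphi)=\sum_{\kappa\in\varphi([k'])}|\alpha(\kappa)|$, then
$$\lim\big\|c_q|_{\mathbf K\setminus K_{t_q}}\big\|\ \ge\ \big\|c|_{\mathbf K\setminus K_t}\big\|+\|\alpha\|_1-\beta(\varphi)-\varepsilon.\tag{5}$$

*Proof.* Write $c_q|_{K_{t_q}}=\alpha_q\otimes\delta_{t_q}$ and $\alpha_\infty=\lim\alpha_q\in\mathbb R^{k'}$. Since $\|(\alpha_q-\alpha_\infty)\otimes\delta_{t_q}\|\to0$ along $\mathcal U$, (4) gives $\alpha_q\otimes\delta_{t_q}\to\varphi\alpha_\infty\otimes\delta_t$. So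
$$\lim c_q|_{\mathbf K\setminus K_{t_q}}=\lim c_q-\varphi\alpha_\infty\otimes\delta_t=(\alpha-\varphi\alpha_\infty)\otimes\delta_t+c|_{\mathbf K\setminus K_t}+\mathrm{err},\qquad\|\mathrm{err}\|\le\varepsilon.$$
The first two summands have disjoint supports, and $\varphi\alpha_\infty$ is supported in $\varphi([k'])$, so $\|\alpha-\varphi\alpha_\infty\|_1\ge\|\alpha\|_1-\beta(\varphi)$. Lower semicontinuity of the norm gives (5). $\square$

**Lower bound.** Assume $k_j\ge2k_{j+1}$ for all $j$. For a uniformly random $\varphi\in\Phi_{|t|}$ each $\kappa$ lies in the image with probability $k_{|t|+1}/k_{|t|}\le\frac12$, so some $\varphi$ has $\beta(\varphi)\le\frac12\|\alpha_t\|_1$, where $c_t|_{K_t}=\alpha_t\otimes\delta_t$. As $\|\alpha_t\|_1\ge c_t(K_t)=1$, Lemma 3 with $\varepsilon=0$ provides a child $t_q$ at which the outside norm is at least that at $t$ plus $\frac12-\varepsilon'$, for any prescribed $\varepsilon'>0$. Starting at $\emptyset$ and making $n$ steps, we get $\|u\|\ge1+\frac n2$.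

**Upper bound.** For $t=((\varphi_0,q_0),\dots,(\varphi_{l-1},q_{l-1}))$ with initial segments $t|_j$ of length $j$, put
$$c_t=\delta_{(\emptyset,1)}+\sum_{j<l}\big(\delta_{(t|_{j+1},1)}-\delta_{(t|_j,\varphi_j(1))}\big).$$
Then $\|c_t\|\le2n+1$ and $\pi_*c_t=\delta_t$ by telescoping. Since $(t|_j,\varphi_j(1))$ is the immediate predecessor of $(t|_{j+1},1)$, the $j$-th bracket takes the value $0$ on $V_{s,\kappa}$ unless $(s,\kappa)=(t|_{j+1},1)$, when it takes the value $1$. Hence $c_t(V_{s,\kappa})=1$ if $\kappa=1$ and $s\subseteq t$, and $c_t(V_{s,\kappa})=0$ otherwise. This is continuous in $t$; by density of the span of the $1_{V_{s,\kappa}}$, $(ux)(t)=\langle c_t,x\rangle$ defines an operator $u:C(\mathbf K)\to C(\mathbf T)$ with $\|u\|\le2n+1$ and $u(r\circ\pi)=r$.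

So for each fixed height, $\mathrm{id}_{\mathbf X}$ does factor through $C(\mathbf K)$, with constant at most $2n+2$ (take $i[x]=x-(ux)\circ\pi$). No single tree can prove the theorem; we shall need a sequence of trees with factorization constants going to infinity.

**Where this argument stops.** The lower bound is about one space $L=C(\mathbf K)$ and one map $p$. For an arbitrary Lindenstrauss space $L$ with $pi=\mathrm{id}_{\mathbf X}$, we only have $p^*$ on $\mathbf X^*$, that is, on *differences* of point masses of the same fibre. There is no vector "$p^*\delta_{(t,\kappa)}$": that would require lifting $p:L\to C(\mathbf K)/\pi^*C(\mathbf T)$ to a map into $C(\mathbf K)$. Without it there is no $c_t$, and nothing whose growth we could follow. We must manufacture $c_t$ from the only information available, namely that $L^*$ is isometrically an $L_1(\mu)$.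

## Medians in $L_1(\mu)$

If the points $\delta_{(t,1)},\dots,\delta_{(t,k)}$ were sent to $L_1(\mu)$ as the endpoints of a star, the centre of the star would be a natural vector attached to $t$, and the centre of a star can be read off from any three endpoints: it is their median. For real numbers, $\mathrm{med}(\alpha_1,\alpha_2,\alpha_3)$ is the middle value; for functions in $L_1(\mu)$ it is taken pointwise. It commutes with translations: $\mathrm{med}(x_1+w,x_2+w,x_3+w)=\mathrm{med}(x_1,x_2,x_3)+w$.

For reals $\alpha_1,\dots,\alpha_4$ and $\{i,j,k,l\}=\{1,2,3,4\}$ put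
$$\delta_{ij|kl}=\tfrac12\big(|\alpha_i-\alpha_k|+|\alpha_i-\alpha_l|+|\alpha_j-\alpha_k|+|\alpha_j-\alpha_l|\big)-|\alpha_i+\alpha_j-\alpha_k-\alpha_l|.$$

**Lemma 4.** For real numbers, $\delta_{ij|kl}\ge0$ and:

* (i) $|\mathrm{med}(\alpha_1,\alpha_2,\alpha_3)-\mathrm{med}(\alpha_1,\alpha_2,\alpha_4)|\le\frac12(\delta_{12|34}+\delta_{13|24}+\delta_{14|23})$.
* (ii) $|c-\mathrm{med}(\alpha_1,\alpha_2,\alpha_3)|\le\frac12\sum_{1\le i<j\le3}\big(|\alpha_i-c|+|\alpha_j-c|-|\alpha_i-\alpha_j|\big)$ for every $c\in\mathbb R$.
* (iii) $|\mathrm{med}(\alpha_1,\alpha_2,\alpha_3)|\le\frac12(|\alpha_1|+|\alpha_2|+|\alpha_3|)$.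
* (iv) With $c=\mathrm{med}(\alpha_1,\alpha_2,\alpha_3)$: $|\alpha_i-c|+|\alpha_j-c|=|\alpha_i-\alpha_j|$ for $i\neq j$.

*Proof.* (i) Let $x\le y\le z\le w$ be the four values in order. For the splits $\{x,z|y,w\}$ and $\{x,w|y,z\}$ the first term of $\delta$ equals $w-x$. So the first split has $\delta=(w-x)-[(y-x)+(w-z)]=z-y$. The second has $\delta=(w-x)-|(w-z)-(y-x)|=(z-y)+2\min(y-x,w-z)$. For $\{x,y|z,w\}$ both terms equal $z+w-x-y$, so $\delta=0$. All three are $\ge0$, and their sum is at least $2(z-y)$. The median of any three of the four numbers is $y$ or $z$.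

(ii) Let $b_1\le b_2\le b_3$ be the ordered values. The sum over $i<j$ equals $2\sum_i|b_i-c|-2(b_3-b_1)\ge2|b_2-c|$, because $|b_1-c|+|b_3-c|\ge b_3-b_1$.

(iii) If the median is $\ge0$, at least two of the numbers are $\ge\mathrm{med}$; if it is $<0$, at least two are $\le\mathrm{med}$. In both cases at least two have absolute value $\ge|\mathrm{med}|$.

(iv) The median lies between $\alpha_i$ and $\alpha_j$ for any two indices $i\neq j$. $\square$

By (iii), medians of $L_1$-functions are in $L_1(\mu)$. Applied pointwise and integrated, all four statements hold with $L_1(\mu)$-norms in place of absolute values.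

The trouble with medians is that they are not weak$^*$ continuous. In $M(\{0\}\cup\{1/q\})$, an $\ell_1$-space, we have $\mathrm{med}(\delta_{1/q},\delta_0,0)=0$ for every $q$, while the weak$^*$ limits of the three entries are $\delta_0,\delta_0,0$, with median $\delta_0$. In this example the distance $\|\delta_{1/q}-\delta_0\|=2$ drops to $0$ in the limit. The next lemma says that such drops are the only thing that can go wrong.

**Lemma 5.** Let $L^*=L_1(\mu)$ isometrically, and let $(x^1_q),(x^2_q),(x^3_q)$ be bounded sequences in $L_1(\mu)$ with weak$^*$ limits $x^1,x^2,x^3$ along $\mathcal U$. Then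
$$\big\|\lim\mathrm{med}(x_q^1,x_q^2,x_q^3)-\mathrm{med}(x^1,x^2,x^3)\big\|\le\tfrac12\sum_{i<j}\big(\lim\|x^i_q-x^j_q\|-\|x^i-x^j\|\big).$$

*Proof.* Put $c_q=\mathrm{med}(x_q^1,x_q^2,x_q^3)$, a bounded sequence by Lemma 4(iii), and $c=\lim c_q$. Then $x_q^i-c_q\to x^i-c$ weak$^*$. By lower semicontinuity and the integrated Lemma 4(iv),
$$\|x^i-c\|+\|x^j-c\|\le\lim\big(\|x_q^i-c_q\|+\|x_q^j-c_q\|\big)=\lim\|x^i_q-x^j_q\|\qquad(i\neq j).$$
Insert this into the integrated Lemma 4(ii) for $x^1,x^2,x^3$ and $c$. $\square$

In the example the bound is $\frac12(2+0+0)=1=\|0-\delta_0\|$, so it is attained.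

## The obstruction for a fixed constant $\lambda$

**Parameters.** Let $\lambda\in\mathbb N$ and put
$$G=12\lambda+5,\quad S=4608\lambda,\quad\eta=\frac1{16\lambda(5+864G)},\quad J_0=\Big\lfloor\frac{4(S+1)}\eta\Big\rfloor,\quad n=(J_0+1)(G+1),$$
$$\theta=\min\Big(\frac1n,\frac\eta{S+1}\Big),\qquad k_n\ge\max\Big(9\cdot2^S,\frac{40(S+1)4^S}{\theta^2}\Big)\ \text{an integer},\qquad k_j=16^{\,n-j}k_n.$$
Let $\mathbf X_\lambda$ be the resulting space $\mathbf X$.

The parameters are chosen in this order: $G$ is the number of growth steps that contradicts boundedness, $S$ the number of set sizes we try, $\eta$ the tolerated error per step, $J_0$ a bound for the number of bad steps, $n$ the height that forces $G$ good steps in a row, and $\theta$ and the $k_j$ control random sampling.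

**Proposition 6.** There are no Lindenstrauss space $L$ and operators $i:\mathbf X_\lambda\to L$, $p:L\to\mathbf X_\lambda$ with $pi=\mathrm{id}$ and $\|i\|\|p\|\le\lambda$.

*Proof.* Suppose there are. Rescale so that $\|p\|\le1$, $\|i\|\le\lambda$, and identify $L^*=L_1(\mu)$ isometrically, with the weak$^*$ topology induced by $L$. Then $p^*:\mathbf X^*\to L_1(\mu)$ and $i^*:L_1(\mu)\to\mathbf X^*$ are weak$^*$–weak$^*$ continuous, $\|p^*\|\le1$, $\|i^*\|\le\lambda$ and $i^*p^*=\mathrm{id}$.

**Notation.** A nonempty set $A\subseteq[k]$ also denotes the uniform probability vector on $A$. For a node $t$ and a zero-sum $\nu\in\mathbb R^{k_{|t|}}$ put $g_t(\nu)=p^*(\nu\otimes\delta_t)$, so $\|g_t(\nu)\|\le\|\nu\|_1$. For probability vectors $P,P'$ put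
$$D_t(P,P')=\|g_t(P-P')\|\in[0,2],\qquad a^t_P=g_t(P-e_1),$$
so $a^t_P-a^t_{P'}=g_t(P-P')$. "Random disjoint $m$-sets" are uniformly distributed tuples of pairwise disjoint $m$-subsets of the relevant $[k]$; all expectations over sets and injections are finite averages. For $m=2^s$, $0\le s\le S$, let
$$d_m(t)=\mathbb E\,D_t(A,B)\qquad(A,B\text{ random disjoint }m\text{-sets in }[k_{|t|}]).$$
All tuples below exist, since $k_{|t|}\ge9\cdot2^S$. Write $\mathrm{med}_t(A_1,A_2,A_3)=\mathrm{med}(a^t_{A_1},a^t_{A_2},a^t_{A_3})\in L_1(\mu)$. The number $m$ is called the scale.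

**Step 1 (a measure $c_t$ for each node).** *Purpose: to attach to $t$ a measure with mass $1$ on $K_t$, and to measure how little the median depends on the sets chosen.* Let $m=2^s$, $0\le s\le S-1$, and put $\Delta_m(t)=d_m(t)-d_{2m}(t)$.

*(F1) $\Delta_m(t)\ge0$.* Split random disjoint $2m$-sets $A,B$ at random into halves $A',A''$ and $B',B''$ of size $m$. Then $g_t(A-B)=\frac12[g_t(A'-B')+g_t(A''-B'')]$, and $(A',B')$, $(A'',B'')$ are random disjoint pairs of $m$-sets. Take norms and expectations.

*(F2) For random disjoint $m$-sets $A_1,\dots,A_4$:*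
$$\mathbb E\|\mathrm{med}_t(A_1,A_2,A_3)-\mathrm{med}_t(A_1,A_2,A_4)\|\le3\Delta_m(t).$$
Apply Lemma 4(i) pointwise to $a^t_{A_1},\dots,a^t_{A_4}$, integrate, and take expectations. Each of the three splits contributes the expected defect
$$\tfrac12\cdot4d_m(t)-\mathbb E\|g_t(A_i+A_j-A_k-A_l)\|=2d_m(t)-2d_{2m}(t)=2\Delta_m(t),$$
because $\frac12(A_i+A_j)$ and $\frac12(A_k+A_l)$ are the uniform vectors on random disjoint $2m$-sets. Half the sum of three such terms is $3\Delta_m(t)$.

Here is what $\Delta_m$ detects. For the model map $g(\nu)=\sum\nu_\kappa r_\kappa$ with independent random signs $r_\kappa$ in $L_1$, and $m=1$, the median of three signs is their majority. Replacing $r_3$ by $r_4$ changes it only if $r_1\neq r_2$ and $r_3\neq r_4$, with probability $\frac14$ and then by $2$: an expected change of $\frac12$. Here $d_1=\mathbb E|r_1-r_2|=1$ and $d_2=\frac12\mathbb E|r_1+r_2-r_3-r_4|=\frac12(4\cdot\frac18+2\cdot\frac12)=\frac34$, so $\Delta_1=\frac14$ and (F2) gives the bound $\frac34$. The median is unstable, and averaging pairs visibly shortens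 the distances. On the other hand $\sum_{s<S}\Delta_{2^s}(t)=d_1(t)-d_{2^S}(t)\le2$, so at each node *some* scale has $\Delta_m(t)\le2/S$. This is why we use sets rather than points.

*(F3) Put $m_t=\mathbb E\,\mathrm{med}_t(A_1,A_2,A_3)$ over random disjoint triples of $m$-sets. Then*
$$\mathbb E\|\mathrm{med}_t(A_1,A_2,A_3)-m_t\|\le18\Delta_m(t).$$
For random disjoint $A_1,\dots,A_6$ consider successively the triples $(A_1,A_2,A_3)$, $(A_1,A_2,A_6)$, $(A_1,A_5,A_6)$, $(A_4,A_5,A_6)$. Each differs from the previous one in one set, so (F2) gives $\mathbb E\|\mathrm{med}_t(A_1,A_2,A_3)-\mathrm{med}_t(A_4,A_5,A_6)\|\le9\Delta_m(t)$. Now let $\mathcal A,\mathcal A'$ be *independent* random triples, and pick a triple $\mathcal A''$ uniformly among the disjoint triples of $m$-sets disjoint from both; this is possible as $9m\le k_{|t|}$. The laws of $(\mathcal A,\mathcal A'')$ and $(\mathcal A',\mathcal A'')$ are invariant under permutations of $[k_{|t|}]$, which act transitively on disjoint $6$-tuples of $m$-sets, so both laws are uniform on such $6$-tuples. Hence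 $\mathbb E\|\mathrm{med}_t\mathcal A-\mathrm{med}_t\mathcal A'\|\le18\Delta_m(t)$. Averaging over $\mathcal A'$ inside the norm gives the claim.

*(F4)* $\|a^t_A\|\le\|A-e_1\|_1\le2$, so $\|m_t\|\le3$ by Lemma 4(iii).

Define the measure, depending on the scale $m$,
$$c_t=\delta_{(t,1)}+i^*(m_t)\in M(\mathbf K),\qquad\|c_t\|\le1+3\lambda.$$
By (3), $i^*(m_t)$ has mass $0$ on $K_t$, so $c_t(K_t)=1$. Write $c_t|_{K_t}=\alpha_t\otimes\delta_t$, so $\|\alpha_t\|_1\ge1$, and put $f(t)=\|c_t|_{\mathbf K\setminus K_t}\|\le1+3\lambda$.

As a check, take $L=C(\mathbf K)$, $p$ the quotient map and $i[x]=x-(ux)\circ\pi$ as in the section on projections. Then $p^*$ is the inclusion of $\mathbf X^*$ in $\ell_1(\mathbf K)$ and $i^*\delta_{(t,\kappa)}=\delta_{(t,\kappa)}-u^*\delta_t$. For disjoint $A_1,A_2,A_3$ at most one of the three vectors is nonzero at a given $\kappa$, so the median of the $(A_i-e_1)\otimes\delta_t$ is $-\delta_{(t,1)}$. Thus $m_t=-\delta_{(t,1)}$ and $c_t=\delta_{(t,1)}-\delta_{(t,1)}+u^*\delta_t=u^*\delta_t$: the recipe returns the measures we had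 before.

**Step 2 (almost continuity along children).** *Purpose: to bound $\|\lim c_{t_q}-c_t\|$, so that Lemma 3 applies.* Let $|t|=j<n$, $k=k_j$, $k'=k_{j+1}$, $\varphi\in\Phi_j$, $t_q=t^\frown(\varphi,q)$. For zero-sum $\nu\in\mathbb R^{k'}$, (4) and weak$^*$ continuity of $p^*$ give $g_{t_q}(\nu)\to g_t(\varphi\nu)$ weak$^*$, so
$$\lim D_{t_q}(P,P')\ge D_t(\varphi P,\varphi P').\tag{6}$$
Since $\varphi$ is injective, $\varphi B$ is the uniform vector on the set $\varphi(B)$, which has the size of $B$. For random disjoint $m$-sets $B_i$ in $[k']$ put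
$$U_m(\varphi)=\mathbb E_BD_t(\varphi B_1,\varphi B_2),\qquad M(\varphi)=\mathbb E_B\|\mathrm{med}_t(\varphi B_1,\varphi B_2,\varphi B_3)-m_t\|.$$
Averaging (6), $\lim d_m(t_q)\ge U_m(\varphi)$ for every $m=2^r$, $0\le r\le S$. We claim that at scale $m=2^s$, $s\le S-1$,
$$\|\lim c_{t_q}-c_t\|\le\lambda\mathcal E,\qquad\mathcal E:=\tfrac32\big(\lim d_m(t_q)-U_m(\varphi)\big)+M(\varphi).\tag{7}$$

Put $w=a^t_{e_{\varphi(1)}}$. Fix disjoint $m$-sets $B_1,B_2,B_3\subseteq[k']$. Then
$$a^{t_q}_{B_i}=g_{t_q}(B_i-e_1)\longrightarrow g_t(\varphi B_i-e_{\varphi(1)})=a^t_{\varphi B_i}-w\quad\text{weak}^*.$$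
By Lemma 5 and translation invariance of the median,
$$\big\|\lim\mathrm{med}_{t_q}(B_1,B_2,B_3)+w-\mathrm{med}_t(\varphi B_1,\varphi B_2,\varphi B_3)\big\|\le\tfrac12\sum_{i<j}\big(\lim D_{t_q}(B_i,B_j)-D_t(\varphi B_i,\varphi B_j)\big).$$
Limits along $\mathcal U$ commute with finite averages. So averaging over $B$ turns the right side into $\frac32(\lim d_m(t_q)-U_m(\varphi))$ and the first term on the left into $\lim m_{t_q}$. Replacing the average of $\mathrm{med}_t(\varphi B_1,\varphi B_2,\varphi B_3)$ by $m_t$ costs at most $M(\varphi)$. Hence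
$$\|\lim m_{t_q}+w-m_t\|\le\mathcal E.$$
Since $i^*p^*=\mathrm{id}$, we have $i^*(w)=\delta_{(t,\varphi(1))}-\delta_{(t,1)}$. As $\delta_{(t_q,1)}\to\delta_{(t,\varphi(1))}$ and $i^*$ is weak$^*$ continuous,
$$\lim c_{t_q}=\delta_{(t,\varphi(1))}+i^*(\lim m_{t_q})=\delta_{(t,1)}+i^*(\lim m_{t_q}+w).$$
Subtracting $c_t=\delta_{(t,1)}+i^*(m_t)$ and using $\|i^*\|\le\lambda$ gives (7). Lemma 3 with $\varepsilon=\lambda\mathcal E$ now yields, with $\beta(\varphi)=\sum_{\kappa\in\varphi([k'])}|\alpha_t(\kappa)|$,
$$\lim f(t_q)\ge f(t)+\|\alpha_t\|_1-\beta(\varphi)-\lambda\mathcal E.\tag{8}$$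

**Step 3 (good injections).** *Purpose: to find $\varphi$ that makes $\beta(\varphi)$ and $M(\varphi)$ small and keeps the average distances at all scales.* Given $t$ with $|t|=j<n$ and a scale $m=2^s$, $s\le S-1$, there is $\varphi\in\Phi_j$ with

* (a) $U_{2^r}(\varphi)\ge d_{2^r}(t)-\theta$ for all $0\le r\le S$;
* (b) $M(\varphi)\le144\,\Delta_m(t)$;
* (c) $\beta(\varphi)\le\frac12\|\alpha_t\|_1$.

Let $\varphi$ be uniform in $\Phi_j$. We show that each condition fails with probability at most $\frac18$. A uniform random injection maps every fixed disjoint tuple of sets to a uniformly distributed disjoint tuple of sets of the same sizes in $[k]$.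

(c) $\mathbb E\beta=\frac{k'}k\|\alpha_t\|_1=\frac1{16}\|\alpha_t\|_1$, and Markov's inequality gives failure probability at most $\frac1{16}/\frac12=\frac18$.

(b) By (F3), $\mathbb EM(\varphi)\le18\Delta_m(t)$; use Markov's inequality, $18/144=\frac18$. If $\Delta_m(t)=0$, then $M=0$ for every $\varphi$.

(a) Let $l=2^r$ and $g=D_t$. Then $\mathbb EU_l=d_l(t)$ and
$$\mathrm{Var}\,U_l=\mathbb E\,\mathrm{Cov}_\varphi\big(g(\varphi B,\varphi B'),g(\varphi C,\varphi C')\big),$$
where $(B,B'),(C,C')$ are independent random disjoint pairs of $l$-sets in $[k']$, and $\mathrm{Cov}_\varphi$ is the covariance in $\varphi$ for fixed sets.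

*Overlap.* The set $B\cup B'$ meets $C\cup C'$ with probability at most the expected size of the intersection, which is $2l\cdot2l/k'=4l^2/k'$. In this case the covariance is $\le1$: since $0\le g\le2$, each variance is at most $\mathbb E(g-1)^2\le1$.

*No overlap.* Then $(\varphi B,\varphi B',\varphi C,\varphi C')$ is a uniform disjoint $4$-tuple of $l$-sets in $[k]$. This is the law of two independent random disjoint pairs in $[k]$ conditioned on the event $N$ that they do not overlap, where $\mathbb P(N^c)\le4l^2/k$. Let $g_1,g_2\in[0,2]$ be the values of $g$ on the two independent pairs. Each of $g(\varphi B,\varphi B')$, $g(\varphi C,\varphi C')$ has mean $d_l(t)$, and $\mathbb E(g_1g_2)=d_l(t)^2$. As $\mathbb E(g_1g_2)\ge\mathbb E(g_1g_2|N)\mathbb P(N)$, the covariance is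
$$\mathbb E(g_1g_2|N)-\mathbb E(g_1g_2)\le\mathbb E(g_1g_2|N)\,(1-\mathbb P(N))\le4\cdot\frac{4l^2}k=\frac{l^2}{k'}.$$

So $\mathrm{Var}\,U_l\le5l^2/k'$. By Chebyshev's inequality and a union bound over $r$, (a) fails with probability at most $(S+1)\,5\cdot4^S/(\theta^2k')\le\frac18$, since $k'\ge k_n$. The three failure probabilities sum to at most $\frac38<1$.

**Step 4 (a path through the tree).** *Purpose: to find $G$ consecutive steps, at one fixed scale, along which $\mathcal E$ is small.* By (7), two quantities must be controlled: the drop $\lim d_m(t_q)-U_m(\varphi)$, and $M(\varphi)$, hence $\Delta_m(t)$. By (a), a large drop forces $d_m$ to *increase* from $t$ to $t_q$. Since the $d$'s are bounded, this can happen only a bounded number of times. The bookkeeping uses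
$$\Psi(t)=\sum_{r=0}^Sd_{2^r}(t)\in[0,2(S+1)].$$
We construct $t^0=\emptyset\subset t^1\subset\dots\subset t^n$, $|t^l|=l$, and scales $m_l=2^{s_l}$, $0\le l<n$, as follows.

* If $l=0$ or the step to $t^l$ was a *jump* (defined below), choose $s_l\in\{0,\dots,S-1\}$ with $\Delta_{2^{s_l}}(t^l)\le2/S$; this is possible since $\sum_{s<S}\Delta_{2^s}\le2$. Otherwise $m_l=m_{l-1}$.
* Choose $\varphi$ by Step 3 for $t^l,m_l$, and let $t_q=t^{l\frown}(\varphi,q)$. By (a) and (6), $\lim d_{2^r}(t_q)\ge U_{2^r}(\varphi)\ge d_{2^r}(t^l)-\theta$ for all $r\le S$.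
* If $\lim\Psi(t_q)>\Psi(t^l)+\eta$, choose $q$ with $\Psi(t_q)>\Psi(t^l)+\eta$, and call the step a jump. Otherwise choose $q$ with $\Psi(t_q)\le\Psi(t^l)+2\eta$, with $d_{2^r}(t_q)\ge d_{2^r}(t^l)-2\theta$ for all $r\le S$, and with $f(t_q)\ge\lim f(t_{q'})-\frac18$ ($f$ at scale $m_l$, the limit taken in $q'$). Each of these finitely many conditions holds for a set of $q$ in $\mathcal U$, so such a $q$ exists. Put $t^{l+1}=t_q$.

*Counting jumps.* Let $J$ be the number of jumps. Non-jump steps lower $\Psi$ by at most $2\theta(S+1)$. So $J\eta-2n\theta(S+1)\le\Psi(t^n)-\Psi(t^0)\le2(S+1)$, and with $n\theta\le1$ we get $J\le4(S+1)/\eta$, i.e. $J\le J_0$. There are at least $n-J_0=(J_0+1)G+1$ non-jump steps, forming at most $J_0+1$ maximal runs. Hence some run has more than $G$ steps. So there is $a$ such that $a=0$ or the step to $t^a$ is a jump, and the $G$ steps from $t^a$ to $t^{a+G}$ are non-jumps, all with the same scale $m=m_a$.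

**Step 5 (growth along the block).** *Purpose: to bound $\lambda\mathcal E$ by $\frac18$ in this block and reach a contradiction.* In a non-jump step each $d_{2^r}$ decreases by at most $2\theta\le2\eta$. It increases by at most $2\eta+2S\theta\le4\eta$, because $\Psi$ increases by at most $2\eta$ and the other $S$ summands decrease by at most $2\theta$ each. So $\Delta_m=d_m-d_{2m}$ increases by at most $6\eta$ per step. Since $\Delta_m(t^a)\le2/S$, for $a\le l<a+G$
$$\Delta_m(t^l)\le\tfrac2S+6G\eta.$$
Similarly, from $\lim\Psi(t_q)\le\Psi(t^l)+\eta$ and $\lim d_{2^r}(t_q)\ge d_{2^r}(t^l)-\theta$ we get $\lim d_m(t_q)\le d_m(t^l)+\eta+S\theta\le d_m(t^l)+2\eta$ at step $l$. With (a), $\lim d_m(t_q)-U_m(\varphi)\le2\eta+\theta\le3\eta$. By (b),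
$$\lambda\mathcal E\le\lambda\Big(\tfrac92\eta+144\big(\tfrac2S+6G\eta\big)\Big)\le\frac{288\lambda}S+\lambda(5+864G)\eta=\tfrac1{16}+\tfrac1{16}=\tfrac18.$$
By the choice of $q$, by (8) and (c), and by $\|\alpha_{t^l}\|_1\ge1$,
$$f(t^{l+1})\ge f(t^l)+\tfrac12-\tfrac18-\tfrac18=f(t^l)+\tfrac14,$$
with $f$ at the fixed scale $m$. Hence $f(t^{a+G})\ge G/4=3\lambda+\frac54>1+3\lambda$, contradicting $f\le1+3\lambda$. $\square$

## Gluing all the trees at one point

We now prove Theorem 1. For $\lambda\in\mathbb N$ let $\pi_\lambda:\mathbf K_\lambda\to\mathbf T_\lambda$, of height $n(\lambda)$, be the map defining $\mathbf X_\lambda$. Let $K,T$ be the one-point compactifications of $\bigsqcup_\lambda\mathbf K_\lambda$ and $\bigsqcup_\lambda\mathbf T_\lambda$, and let $\pi:K\to T$ be the induced map with $\pi(\infty)=\infty$. It is continuous (at $\infty$ because each neighbourhood of $\infty$ in $T$ contains all but finitely many $\mathbf T_\lambda$), onto, with finite fibres.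

**Step A ($K\cong T\cong[0,\omega^\omega]$).** This step identifies the compact spaces. The set $\mathbf K_\lambda$ is clopen in $K$, so $K^{(i)}\cap\mathbf K_\lambda=\mathbf K_\lambda^{(i)}$, which is nonempty exactly for $i\le n(\lambda)<\infty$. Since $n(\lambda)\ge G(\lambda)\to\infty$, every $K^{(i)}$, $i<\omega$, meets infinitely many $\mathbf K_\lambda$; being closed, it contains $\infty$. Hence $K^{(\omega)}=\{\infty\}$, and the Mazurkiewicz–Sierpiński theorem applies, because $K$ is countable. The same holds for $T$.

**Step B ($X\cong c_0(\mathbf X_\lambda)$).** This step makes the pieces $\mathbf X_\lambda$ visible in $X$. Consider the map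
$$x\mapsto\big([(x-x(\infty))|_{\mathbf K_\lambda}]\big)_\lambda,\qquad C(K)\to c_0(\mathbf X_\lambda).$$
It is well defined since $\|(x-x(\infty))|_{\mathbf K_\lambda}\|\to0$, and it is bounded. It is onto: the functions vanishing at $\infty$ form $c_0(C(\mathbf K_\lambda))$, and a sequence $(y_\lambda)\in c_0(\mathbf X_\lambda)$ has lifts $x_\lambda\in C(\mathbf K_\lambda)$ with $\|x_\lambda\|\le2\|y_\lambda\|$. Its kernel clearly contains $\pi^*C(T)$. Conversely, if $(x-x(\infty))|_{\mathbf K_\lambda}=r_\lambda\circ\pi_\lambda$ for all $\lambda$, then $\|r_\lambda\|=\|(x-x(\infty))|_{\mathbf K_\lambda}\|\to0$. So $r=x(\infty)+r_\lambda$ on $\mathbf T_\lambda$, $r(\infty)=x(\infty)$, defines $r\in C(T)$ with $x=r\circ\pi$. Thus the kernel is $\pi^*C(T)$, and by the open mapping theorem $X=C(K)/\pi^*C(T)$ is isomorphic to $c_0(\mathbf X_\lambda)$. As $\pi$ is onto, $\pi^*C(T)$ is isometric to $C(T)$.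

**Step C (part 1 of Theorem 1).** The dual of $c_0(\mathbf X_\lambda)$ is the $\ell_1$-sum of the spaces $\mathbf X_\lambda^*$, i.e. a countable $\ell_1$-sum of spaces $\ell_1^0(k)$, which by (1) is $2$-isomorphic to $\ell_1$. So $X^*$ is isomorphic to $\ell_1$.

To see that $Z=c_0(\mathbf X_\lambda)$ is an $\mathcal L_\infty$-space, let $E\subset Z$ be a finite-dimensional subspace and $Q$ a bounded projection of $Z$ onto $E$. Take projections as in Lemma 2 on finitely many coordinates and $0$ on the others. Approximating well on a basis of $E$, we get a projection $P$ on $Z$ with $\|P\|\le1$, with range a finite $\ell_\infty$-sum of spaces $\ell_\infty^k/\mathbb R\mathbf 1$, and with $\|(\mathrm{id}-P)|_E\|\,\|Q\|\le\frac13$. Put $W=\mathrm{id}-(\mathrm{id}-P)Q$. Since $\|(\mathrm{id}-P)Q\|\le\frac13$, $W$ is invertible and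
$$\|W\|\,\|W^{-1}\|\le\frac{4/3}{2/3}=2.$$
For $e\in E$, $We=e-(e-Pe)=Pe$, so $E\subseteq E':=W^{-1}(PZ)$. By the estimate following (1), $d(E',\ell_\infty^{\dim E'})\le2\,d(PZ,\ell_\infty^{\dim PZ})\le4$. Being an $\mathcal L_\infty$-space is an isomorphic property, so $X$ is an $\mathcal L_\infty$-space.

**Step D (part 2 of Theorem 1).** If $X$ were isomorphic to a complemented subspace of a Lindenstrauss space $L$, there would be $i:c_0(\mathbf X_\lambda)\to L$ and $p:L\to c_0(\mathbf X_\lambda)$ with $pi=\mathrm{id}$ and $\|i\|\|p\|\le\lambda_0$ for some $\lambda_0\in\mathbb N$. Restrict $i$ to the coordinate subspace $\mathbf X_{\lambda_0}$, and compose $p$ with the norm-one coordinate projection onto $\mathbf X_{\lambda_0}$. The result factors the identity of $\mathbf X_{\lambda_0}$ through $L$ with constant at most $\lambda_0$, contradicting Proposition 6. $\blacksquare$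

## Larger density characters

**Remark 7.** For any compact Hausdorff space $K'$, the space $X\oplus C(K')$ is an $\mathcal L_\infty$-space and a quotient of a $C$-space, and it is not isomorphic to a complemented subspace of a Lindenstrauss space. So counterexamples exist in every infinite density character.

Indeed, give $X\oplus C(K')$ the maximum norm. A finite-dimensional subspace lies in $E_1\oplus E_2$ with $E_1\subset X$ and $E_2\subset C(K')$ finite-dimensional, and each summand can be enlarged within its own $\mathcal L_\infty$-space. The space is the quotient of $C(K\sqcup K')=C(K)\oplus C(K')$ by $\pi^*C(T)\oplus\{0\}$. If it were isomorphic to a complemented subspace of a Lindenstrauss space, then so would be its complemented subspace $X$, against Theorem 1. For the density characters, let $\tau$ be an infinite cardinal and $K'=\{0,1\}^\tau$. The rational combinations of indicators of clopen sets form a dense subset of $C(K')$ of cardinality $\tau$, and the $\tau$ coordinate functions have mutual distance $1$; so $C(K')$ has density $\tau$. Since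 $X$ is separable, $X\oplus C(K')$ has density $\tau$.
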